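# Nested clusters of eigenvalues and the factor $4/\pi$ in worst-case GMRES

## 1. A guessed factor $4/\pi$ between a spectrum and its best $k+1$ points

GMRES, started from zero for a linear system $\mathbf A x=b$, produces at step $k$ a residual $r_k=p(\mathbf A)b$, where $p$ is chosen to minimize $\|p(\mathbf A)b\|$ over the set $\pi_k$ of complex polynomials of degree at most $k$ with $p(0)=1$. For the whole talk $\mathbf A\in\mathbb C^{n\times n}$ is a nonsingular normal matrix with $n$ distinct eigenvalues $L=\{\lambda_1,\dots,\lambda_n\}$, so all $\lambda_i\ne0$, and $1\le k\le n-1$. Every set of $n$ distinct nonzero complex numbers occurs as $L$: take a diagonal matrix.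

**Definition (worst-case residual norm).** $\displaystyle \|r_k^w\|=\psi_k(\mathbf A)=\max_{\|b\|=1}\ \min_{p\in\pi_k}\|p(\mathbf A)b\|.$

For normal $\mathbf A$ it is known that this is a question about polynomials on the spectrum only:
$$\|r_k^w\|=\min_{p\in\pi_k}\ \max_{\lambda_j\in L}|p(\lambda_j)|. \tag{1}$$
(A short derivation of (1) appears in Section 8, once we have the dual problem at hand.)

**Definition (subset values).** For $S\subseteq L$ put $M_k^S=\min_{p\in\pi_k}\max_{\lambda\in S}|p(\lambda)|$, so that $M_k^L=\|r_k^w\|$. Put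
$$B_k^L=\max_{S\subseteq L,\ |S|=k+1}M_k^S,\qquad R_k(L)=\frac{M_k^L}{B_k^L},\qquad C(n,k)=\sup\{R_k(L):\ L\subset\mathbb C\setminus\{0\},\ |L|=n\}.$$

Shrinking the set can only shrink the minimum, so $B_k^L\le M_k^L$ and $R_k(L)\ge1$. The point of $B_k^L$ is that on $k+1$ points the minimum is explicit. If $S=\{\lambda_1,\dots,\lambda_{k+1}\}$ then
$$M_k^S=\Big(\sum_{j=1}^{k+1}|\ell_j^S|\Big)^{-1},\qquad \ell_j^S=\prod_{i\ne j}\frac{\lambda_i}{\lambda_i-\lambda_j}. \tag{2}$$
This known formula takes three lines. Lagrange interpolation on $S$, evaluated at $0$, reads $p(0)=\sum_j\ell_j^Sp(\lambda_j)$ for $\deg p\le k$. So $1=p(0)\le\max_S|p|\cdot\sum_j|\ell_j^S|$ for $p\in\pi_k$. Equality holds for the interpolant with $p(\lambda_j)=\big(\sum_i|\ell_i^S|\big)^{-1}\,\overline{\ell_j^S}/|\ell_j^S|$, which does satisfy $p(0)=1$.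

**Example 1.** For $k=1$ and $S=\{\lambda_1,\lambda_2\}$, formula (2) gives $M_1^S=|\lambda_1-\lambda_2|/(|\lambda_1|+|\lambda_2|)$. Let $L=\{1,\omega,\omega^2\}$ with $\omega=e^{2\pi i/3}$. All pairs have distance $\sqrt3$, so $B_1^L=\sqrt3/2$.

How far can $\|r_k^w\|$ lie above $B_k^L$? Liesen and Tichý proved $B_k^L\le\|r_k^w\|\le\sqrt{(k+1)(n-k)}\,B_k^L$. The lecture "On Ideal and Worst-case GMRES" (http://www2.cs.cas.cz/semincm/lectures/2009-05-15-Tichy.pdf) poses the conjecture

$$B_k^L\le\|r_k^w\|\le\frac4\pi\,B_k^L, \tag{3}$$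

that is, $C(n,k)\le4/\pi\approx1.2732$ for all $1\le k\le n-1$. This is the answer one would guess, and the first job is to see why.

## 2. Real spectra, full subsets, and roots of unity

If $k=n-1$, the only subset with $k+1$ elements is $L$ itself, and $R_{n-1}(L)=1$. If all eigenvalues are real, then again $R_k(L)=1$ for every $k$; this drops out of the support count in Section 8 (Remark 3). So we need complex eigenvalues and $k\le n-2$.

The natural candidates are the $d$-th roots of unity $U_d=\{\zeta:\zeta^d=1\}$, with $d\ge3$ and $k=d-2$, so that exactly one point is left out of each $S$.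

*The value on all of $U_d$.* For $p\in\pi_{d-2}$ consider the average $\frac1d\sum_{\zeta^d=1}p(\zeta z)$. Since $U_d$ is invariant under multiplication by each $\zeta$, the average is bounded on $U_d$ by $\max_{U_d}|p|$. The coefficient of $z^i$ gets multiplied by $\frac1d\sum_\zeta\zeta^i$, which is $1$ if $d\mid i$ and $0$ otherwise. As $\deg p\le d-2$, only the constant term $1$ survives. Hence $\max_{U_d}|p|\ge1$, and $p=1$ gives equality: $M_{d-2}^{U_d}=1$.

*The value on a subset.* Let $S=U_d\setminus\{\zeta_0\}$. Since $\prod_{\zeta'\ne\zeta}(\zeta-\zeta')$ is the derivative of $z^d-1$ at $\zeta$,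
$$\prod_{\zeta'\in U_d,\ \zeta'\ne\zeta}|\zeta-\zeta'|=|d\zeta^{d-1}|=d. \tag{4}$$
Leaving out the factor of $\zeta_0$ gives $|\ell_\zeta^S|=|\zeta-\zeta_0|/d$. So $\sum_\zeta|\ell^S_\zeta|=\kappa_d$, where
$$\kappa_d=\frac1d\sum_{\zeta^d=1}|\zeta-1|=\frac2d\sum_{j=0}^{d-1}\sin\frac{\pi j}d=\frac2d\cot\frac{\pi}{2d}. \tag{5}$$
For the last equality multiply the sum of sines by $2\sin\frac{\pi}{2d}$. It telescopes, because $2\sin\frac{\pi}{2d}\sin\frac{\pi j}{d}=\cos\frac{(2j-1)\pi}{2d}-\cos\frac{(2j+1)\pi}{2d}$, and the total is $\cos\frac{\pi}{2d}-\cos\frac{(2d-1)\pi}{2d}=2\cos\frac{\pi}{2d}$.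

All $S$ have the same value, so $R_{d-2}(U_d)=\kappa_d$ exactly. The first values are
$$\kappa_3=\tfrac2{\sqrt3}\approx1.155,\qquad \kappa_4=\tfrac{1+\sqrt2}2\approx1.207,\qquad\kappa_5\approx1.231,\qquad\kappa_6\approx1.244.$$
With $x=\pi/(2d)$ we have $\kappa_d=\frac4\pi\,x\cot x$. The function $x\cot x$ is decreasing on $(0,\pi/2)$, because its derivative is $(\tfrac12\sin2x-x)/\sin^2x<0$, and it tends to $1$ as $x\downarrow 0$. So $\kappa_d$ increases to $4/\pi$ and never reaches it.

This makes (3) look right: the family approaches $4/\pi$ and stays below it. It also shows where the search for a counterexample among these sets stops: the loss from one circle with one point left out is $\kappa_d<4/\pi$ for every $d$.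

## 3. Two levels of cube roots, and which $k$ to take

One circle loses less than $4/\pi$. But two independent losses might multiply, and already $\kappa_3^2=\frac43>\frac4\pi$. To have two losses, replace each cube root of unity by a small cluster that is itself a triangle. For small $\varepsilon>0$ let
$$L_\varepsilon=\{\lambda\in\mathbb C:\ \lambda^3\in\{1+\varepsilon,\,1+\varepsilon\omega,\,1+\varepsilon\omega^2\}\},\qquad n=9 .$$
There are three clusters of three points. As $\varepsilon\to0$, moduli tend to $1$, distances between different clusters tend to $\sqrt3$, and distances inside a cluster are $\approx\frac\varepsilon3\sqrt3=\varepsilon/\sqrt3$.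

Which $k$? Averaging over rotations by $\omega$ turns any $p\in\pi_k$ with $3\le k\le5$ into some $1-cz^3$, which on $L_\varepsilon$ takes the values $1-c(1+\varepsilon\omega^b)$. We shall see in Section 4 that this forces $M_k^{L_\varepsilon}\ge\varepsilon/\sqrt{1+\varepsilon^2}$. On the other hand $1-z^3$ has modulus $\varepsilon$ on $L_\varepsilon$. So for $k=3,4,5$ we have $M_k^{L_\varepsilon}/\varepsilon\to1$, and only $B_k$ depends on $k$.

In a $(k+1)$-subset $S$, a point whose cluster contains $s$ points of $S$ has, to leading order,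
$$|\ell_j^S|\approx\Big(\frac{\sqrt3}{\varepsilon}\Big)^{s-1}3^{-(k+1-s)/2}.$$
If some cluster is full ($s=3$), then $\sum|\ell_j^S|$ is of order $\varepsilon^{-2}$ and $M_k^S$ is of order $\varepsilon^2$: such $S$ are useless for $B_k$. The remaining occupation types are as follows.

- $k=5$, type $(2,2,2)$: six terms $\frac{\sqrt3}\varepsilon\cdot\frac19$, with sum $\frac2{\sqrt3}\,\varepsilon^{-1}$.
- $k=4$, type $(2,2,1)$: four large terms $\frac{\sqrt3}\varepsilon\cdot3^{-3/2}=\frac1{3\varepsilon}$, with sum $\frac43\,\varepsilon^{-1}$.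
- $k=3$, type $(2,1,1)$: two large terms $\frac{\sqrt3}{\varepsilon}\cdot\frac13$, with sum $\frac2{\sqrt3}\,\varepsilon^{-1}$; type $(2,2,0)$ has four such terms, with sum $\frac4{\sqrt3}\,\varepsilon^{-1}$, hence gives a smaller $M_3^S$.

So in the limit the ratio is $\frac2{\sqrt3}$ for $k=3$ and $k=5$, and $\frac43$ for $k=4$. Nesting with the balanced choice $k=5$ fails: two points out of each small triangle give the inner loss $\frac2{\sqrt3}$, but the three clusters are then treated alike and there is no outer loss. Take one point away from the balanced configuration. One of the three equal contributions becomes negligible, and each of the other two is multiplied by $\sqrt3$, because one factor $1/\sqrt3$ has disappeared. The net factor is $\frac23\sqrt3=\kappa_3$. This is the outer loss, and it needs $k=4$. Now we turn the case $k=4$ into a proof with a definite $\varepsilon$.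

## 4. Nine points and $k=4$

**Theorem 1.** Let $L=\{\lambda\in\mathbb C:\lambda^3\in\{1+\varepsilon,1+\varepsilon\omega,1+\varepsilon\omega^2\}\}$ with $\omega=e^{2\pi i/3}$ and $\varepsilon=\frac1{100}$. Then $n=9$, and for $k=4$ we have $R_4(L)>1.29>1.2733>4/\pi$. So conjecture (3) is false.

The points are $\lambda=\omega^a(1+\varepsilon\omega^b)^{1/3}$ with the principal root and $a,b\in\{0,1,2\}$. They are nine distinct nonzero numbers, since the three values of $\lambda^3$ are distinct and nonzero. Cluster $a$ consists of the three points with that $a$.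

**Step 1: a lower bound for $M_4^L$.** The purpose is to reduce degree $4$ to a one-parameter problem. Let $p\in\pi_4$. Since $\omega L=L$, the polynomial $\frac13\sum_ap(\omega^az)$ is bounded on $L$ by $\max_L|p|$. It contains only powers of $z^3$, has degree at most $4$ and constant term $1$, so it is $1-cz^3$ for some $c\in\mathbb C$. A maximum is at least a mean, so
$$\max_L|p|^2\ \ge\ \frac13\sum_{b=0}^2\big|(1-c)-c\varepsilon\omega^b\big|^2=|1-c|^2+\varepsilon^2|c|^2,$$
where the cross terms cancel because $1+\omega+\omega^2=0$. Since $|1-c|\ge|1-|c||$, we may minimize over real $c\ge0$. The quadratic $(1-c)^2+\varepsilon^2c^2$ has its minimum at $c=1/(1+\varepsilon^2)$, with value $\varepsilon^2/(1+\varepsilon^2)$. Hence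
$$M_4^L\ge\frac{\varepsilon}{\sqrt{1.0001}}>0.9999\,\varepsilon. \tag{6}$$
(The same argument applies to $k=3,5$, as used in Section 3.)

**Step 2: moduli and distances.** The purpose is to bound every factor in (2). Put $\eta=1-(1-\varepsilon)^{1/3}$, so $(1-\eta)^3=0.99$. Since $0.9966^3<0.98984<0.99$, we have $\eta<0.0034$.

First, $|\lambda|^3=|1+\varepsilon\omega^b|\ge1-\varepsilon$ gives $|\lambda|\ge1-\eta$.

Second, a point $\lambda$ of cluster $a$ satisfies $|\lambda-\omega^a|\le\eta$. Indeed, the binomial coefficients $\binom{1/3}{i}=\frac13\cdot\frac{-2}3\cdot\frac{-5}3\cdots/i!$ have sign $(-1)^{i-1}$ for $i\ge1$, so $1-(1-x)^{1/3}=\sum_{i\ge1}\big|\binom{1/3}i\big|x^i$, and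
$$|(1+\varepsilon\omega^b)^{1/3}-1|\le\sum_{i\ge1}\Big|\binom{1/3}i\Big|\varepsilon^i=\eta.$$
As $|\omega^a-\omega^{a'}|=\sqrt3$ for $a\ne a'$, points of different clusters have distance at most $\sqrt3+2\eta$.

Third, on the convex disc $|\zeta-1|\le\varepsilon$ the derivative of $\zeta^{1/3}$ has modulus $\frac13|\zeta|^{-2/3}\le\frac13(1-\varepsilon)^{-2/3}=\frac13(1-\eta)^{-2}$. Since $|\varepsilon\omega^b-\varepsilon\omega^{b'}|=\sqrt3\,\varepsilon$ for $b\ne b'$, points of the same cluster have distance at most $\frac{\varepsilon}{\sqrt3}(1-\eta)^{-2}$.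

**Step 3: five-point subsets of type $(2,2,1)$.** The purpose of Steps 3 and 4 is to bound $\sum_j|\ell_j^S|$ from below for every $S\subset L$ with $|S|=5$. Five points in three clusters of size three occupy them, up to order, as $(2,2,1)$, $(3,1,1)$ or $(3,2,0)$. In type $(2,2,1)$, each of the four points in a doubly occupied cluster has one companion in its own cluster and three points elsewhere. By Step 2,
$$|\ell_j^S|=\prod_{i\ne j}\frac{|\lambda_i|}{|\lambda_i-\lambda_j|}\ \ge\ (1-\eta)^4\cdot\frac{\sqrt3(1-\eta)^2}{\varepsilon}\cdot\frac1{(\sqrt3+2\eta)^3}=\frac1{3\varepsilon}\cdot\frac{(1-\eta)^6}{(1+2\eta/\sqrt3)^3}.$$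
Here $(1-\eta)^6=0.99^2=0.9801$ exactly. Also $\sqrt3>1.7$ and $\eta<0.0034$ give $2\eta/\sqrt3<0.0068/1.7=0.004$, and $1.004^3=1.012048064<1.0121$. Since $0.968\cdot1.0121=0.9797128<0.9801$, the last fraction exceeds $0.968$. Four such terms give $\sum_j|\ell_j^S|>\frac{3.872}{3\varepsilon}$. As $0.775\cdot3.872=3.0008>3$, formula (2) yields $M_4^S<0.775\,\varepsilon$.

**Step 4: types $(3,1,1)$ and $(3,2,0)$.** A point of the full cluster has two companions and two points elsewhere, so
$$|\ell_j^S|\ge(1-\eta)^4\cdot\frac{3(1-\eta)^4}{\varepsilon^2}\cdot\frac1{(\sqrt3+2\eta)^2}=\frac{(1-\eta)^8}{\varepsilon^2(1+2\eta/\sqrt3)^2}.$$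
By Bernoulli's inequality $(1-\eta)^8\ge1-8\eta>0.9728$, while $0.96\cdot1.004^2=0.96769536<0.9728$. So $|\ell_j^S|>0.96/\varepsilon^2=96/\varepsilon$, and $M_4^S<\varepsilon/96<0.775\,\varepsilon$.

**Step 5: the ratio.** Steps 3 and 4 give $B_4^L<0.775\,\varepsilon$. With (6), $R_4(L)>0.9999/0.775>1.29$, because $1.29\cdot0.775=0.99975$. Finally $4/1.2733<3.1415<\pi$ gives $1.2733>4/\pi$. This proves Theorem 1. $\blacksquare$

## 5. Normalization at infinity: monic polynomials

If two levels multiply two losses, then many levels should give an unbounded loss. The precise statement is as follows.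

**Theorem 2.** (a) $C(n,k)\ge\frac43>\frac4\pi$ for all $k\ge4$, $n\ge k+5$. (b) With $q=\min(k,n-k)$ and $\gamma=\log_4\frac{1+\sqrt2}2\approx0.1358$, we have $C(n,k)\ge(3q/8)^\gamma$ for all $1\le k\le n-1$. In particular $\sup_{n,k}C(n,k)=\infty$.

What should be iterated? In Section 4 the average of $p$ was $Q(z^3)$ with $Q(0)=1$, evaluated at $z^3=1+\varepsilon x$ with $x$ in the small-scale set. In the variable $x$ the normalization sits at $x=-1/\varepsilon$. As $\varepsilon\to0$ this point goes to infinity, where prescribing a value becomes prescribing the leading coefficient. So the inner problem is one for monic polynomials, and to iterate we want the outer problem in the same form.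

**Definition (monic quantities).** For a finite $X\subset\mathbb C$ and $0\le k\le|X|-1$ let
$$\tau_k(X)=\min\{\max_X|P|:\ P\text{ monic},\ \deg P=k\},\qquad \beta_k(X)=\max_{S\subseteq X,\,|S|=k+1}\tau_k(S),\qquad \Gamma(n,k)=\sup_{|X|=n}\frac{\tau_k(X)}{\beta_k(X)}.$$

The minimum is attained and positive: since $|X|\ge k+1$, $\max_X|\cdot|$ is a norm on the polynomials of degree at most $k$. Clearly $\tau_k(X)\ge\beta_k(X)$, so $\Gamma\ge1$. For $k=0$ the only monic polynomial is $1$, so $\tau_0=\beta_0=1$ and $\Gamma(n,0)=1$.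

The analogue of (2) is: if $|S|=k+1$, then
$$\tau_k(S)^{-1}=\sigma(S):=\sum_{x\in S}\ \prod_{y\in S\setminus\{x\}}\frac1{|x-y|},\qquad\text{hence}\qquad \beta_k(X)^{-1}=\min_{S\subseteq X,\,|S|=k+1}\sigma(S). \tag{7}$$
Indeed, comparing leading coefficients in Lagrange's formula, a monic $P$ of degree $k$ satisfies $1=\sum_{x\in S}P(x)\big/\prod_{y\ne x}(x-y)\le\max_S|P|\,\sigma(S)$. Equality holds for the interpolant with $P(x)=\sigma(S)^{-1}\prod_{y\ne x}\frac{x-y}{|x-y|}$. Its coefficient of $x^k$ is $\sigma(S)^{-1}\sigma(S)=1$, so it is monic of degree $k$. (If $k=0$, the empty product is $1$ and $\sigma(S)=1$.)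

**Example 2.** Let $X=U_3$ and $k=1$. Averaging $\frac13\sum_\zeta\zeta^{-1}P(\zeta z)$ turns a monic $P$ of degree $1$ into $z$, so $\tau_1(U_3)=1$. By (7), two points at distance $\sqrt3$ have $\sigma=2/\sqrt3$, so $\beta_1(U_3)=\sqrt3/2$ and $\Gamma(3,1)\ge2/\sqrt3$.

**Lemma 1.** $C(n,k)\ge\Gamma(n,k)$ for $1\le k\le n-1$.

*Proof.* The purpose is to realize the monic problem as a limit of the problem normalized at $0$, by shrinking $X$ towards the point $1$. Rescaling a polynomial by a constant shows, for $|L|\ge k+1$ and $|X|\ge k+1$,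
$$\frac1{M_k^L}=\max\{|p(0)|:\deg p\le k,\ \max_L|p|\le1\},\qquad \frac1{\tau_k(X)}=\max\{|\mathrm{lc}_k(P)|:\deg P\le k,\ \max_X|P|\le1\},$$
where $\mathrm{lc}_k(P)$ is the coefficient of $x^k$. For instance, if $\max_L|p|\le1$ and $p(0)\ne0$, then $p/p(0)\in\pi_k$ shows $M_k^L\le1/|p(0)|$; and the optimal $p\in\pi_k$, divided by $M_k^L>0$, attains equality.

Let $|X|=n$ and take $L=1+tX$ with $t>0$ so small that $0\notin L$. Writing $P(x)=p(1+tx)$ we have $p(0)=P(-1/t)$, so
$$\frac{t^k}{M_k^{1+tX}}=\max\{|t^kP(-1/t)|:\ \deg P\le k,\ \max_X|P|\le1\}.$$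
The set of these $P$ is compact. If $P=\sum_ia_ix^i$, then $t^kP(-1/t)=\sum_i(-1)^ia_it^{k-i}$, which tends to $(-1)^k\mathrm{lc}_k(P)$ uniformly on this compact set as $t\downarrow0$. Hence $t^{-k}M_k^{1+tX}\to\tau_k(X)$. The same holds for each of the finitely many $(k+1)$-subsets of $X$, so $t^{-k}B_k^{1+tX}\to\beta_k(X)$. Therefore $R_k(1+tX)\to\tau_k(X)/\beta_k(X)$, so $C(n,k)\ge\tau_k(X)/\beta_k(X)$ for every $X$. $\square$

## 6. Enlarging $(n,k)$ by a far point or a near point

The product construction will reach only special pairs $(n,k)$. The next two lemmas spread a lower bound for $\Gamma$ to all larger pairs.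

**Lemma 2.** $\Gamma(n+1,k+1)\ge\Gamma(n,k)$ for $1\le k\le n-1$.

*Proof.* We add a point $R$ far away: it costs one degree to be small there, and otherwise it does nothing. Let $|X|=n$, $X\subset\{|x|\le c\}$, and $R>c$ real. We claim that for every $Y\subseteq X$ with $|Y|\ge k+1$,
$$\tau_{k+1}(Y\cup\{R\})/R\ \to\ \tau_k(Y)\qquad(R\to\infty). \tag{8}$$

For the upper bound let $P$ be optimal for $\tau_k(Y)$. The monic polynomial $(x-R)P(x)$ vanishes at $R$, and on $Y$ it is at most $(R+c)\tau_k(Y)$. So $\tau_{k+1}(Y\cup\{R\})\le(R+c)\tau_k(Y)$.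

For the lower bound let $P$ be optimal for $\tau=\tau_{k+1}(Y\cup\{R\})$. The polynomial $P(x)-P(R)(x/R)^k$ is monic of degree $k+1$ and vanishes at $R$, so it equals $(x-R)P_1(x)$ with $P_1$ monic of degree $k$. Since $|P(R)|\le\tau$,
$$\tau_k(Y)\le\max_Y|P_1|\le\frac{\tau\,(1+(c/R)^k)}{R-c}.$$
As $k\ge1$, $(c/R)^k\to0$, and both bounds together give (8).

Now let $S\subseteq X\cup\{R\}$ with $|S|=k+2$. If $R\in S$, then $\tau_{k+1}(S)/R\to\tau_k(S\setminus\{R\})$ by (8). If $R\notin S$, then $\tau_{k+1}(S)$ does not depend on $R$, so $\tau_{k+1}(S)/R\to0$. There are finitely many $S$, so $\beta_{k+1}(X\cup\{R\})/R\to\beta_k(X)$. Also $\tau_{k+1}(X\cup\{R\})/R\to\tau_k(X)$ by (8) with $Y=X$. Hence $\Gamma(n+1,k+1)\ge\tau_k(X)/\beta_k(X)$. $\square$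

**Lemma 3.** $\Gamma(n+1,k)\ge\Gamma(n,k)$ for $1\le k\le n-1$.

*Proof.* We add a point $x'\notin X$ that tends to some $x_1\in X$: a near copy. A larger set has a larger minimum, so $\tau_k(X\cup\{x'\})\ge\tau_k(X)$. It remains to bound $\beta_k(X\cup\{x'\})$ from above. Let $S$ be a $(k+1)$-subset of $X\cup\{x'\}$. If $S$ contains both $x_1$ and $x'$ (possible as $k+1\ge2$), the term of $x_1$ in $\sigma(S)$ contains the factor $1/|x_1-x'|\to\infty$ while its other factors are independent of $x'$ and positive. So $\sigma(S)\to\infty$ and $\tau_k(S)\to0$. If $S$ contains $x'$ but not $x_1$, then $\tau_k(S)=\sigma(S)^{-1}$ tends to $\tau_k\big((S\setminus\{x'\})\cup\{x_1\}\big)\le\beta_k(X)$ by continuity. If $S\subseteq X$, then $\tau_k(S)\le\beta_k(X)$. So $\limsup\beta_k(X\cup\{x'\})\le\beta_k(X)$, and $\Gamma(n+1,k)\ge\tau_k(X)/\beta_k(X)$. $\square$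

## 7. The product lemma and unbounded $C(n,k)$

Now replace each $d$-th root of unity by a tiny copy of a set $X'$ that already has a loss at degree $k'$. Section 3 tells us the degree to use: the balanced configuration has $k'+1$ points in each cluster, and we take away one point, so $k+1=d(k'+1)-1$.

**Lemma 4.** Let $d\ge2$, $0\le k'\le n'-1$ and $k=d(k'+1)-2$. Then $\Gamma(dn',k)\ge\kappa_d\,\Gamma(n',k')$, with $\kappa_d=\frac1d\sum_{\zeta^d=1}|\zeta-1|=\frac2d\cot\frac\pi{2d}$ as in (5).

*Proof.* Let $|X'|=n'$, and for small $\varepsilon>0$ let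
$$X_\varepsilon=\{z:\ z^d=1+\varepsilon x,\ x\in X'\}=\{\zeta(1+\varepsilon x)^{1/d}:\ \zeta^d=1,\ x\in X'\},$$
a set of $dn'$ points, invariant under multiplication by each $d$-th root of unity. Note $0\le k\le dn'-2$. The points with a given $\zeta$ form cluster $\zeta$.

**Step 1: $\tau_k(X_\varepsilon)$ is at least about $\varepsilon^{k'}\tau_{k'}(X')$.** Write $k=dk'+e$ with $e=d-2$. For monic $P$ of degree $k$ put $\tilde P(z)=\frac1d\sum_{\zeta^d=1}\zeta^{-k}P(\zeta z)$. The coefficient of $z^i$ is multiplied by $\frac1d\sum_\zeta\zeta^{i-k}$, so exactly the exponents $i\equiv k\equiv e\pmod d$ survive. Since $0\le e<d$, these are $e,e+d,\dots,e+dk'$, and $\tilde P=z^eQ(z^d)$ with $Q$ monic of degree $k'$. By invariance of $X_\varepsilon$, $\max_{X_\varepsilon}|P|\ge\max_{X_\varepsilon}|\tilde P|$. On $X_\varepsilon$ we have $z^d=1+\varepsilon x$, and $Q(1+\varepsilon x)$ is $\varepsilon^{k'}$ times a monic polynomial of degree $k'$ in $x$. Hence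
$$\tau_k(X_\varepsilon)\ \ge\ \Big(\min_{X_\varepsilon}|z|\Big)^{e}\,\varepsilon^{k'}\,\tau_{k'}(X'),\qquad\text{so}\qquad \liminf_{\varepsilon\to0}\varepsilon^{-k'}\tau_k(X_\varepsilon)\ge\tau_{k'}(X'). \tag{9}$$

**Step 2: the types of $(k+1)$-subsets.** By (7), to bound $\beta_k(X_\varepsilon)$ from above we must bound $\sigma(S)$ from below for every $(k+1)$-subset $S$. Such an $S$ is given by sets $A_\zeta\subseteq X'$, one for each $\zeta$, with $\sum_\zeta|A_\zeta|=d(k'+1)-1$. There are finitely many choices, independent of $\varepsilon$, so we may fix one and let $\varepsilon\to0$. As $(1+\varepsilon x)^{1/d}=1+\varepsilon x/d+O(\varepsilon^2)$, two points of the same cluster have distance $\frac\varepsilon d|x-x'|(1+o(1))$, and points of clusters $\zeta\ne\zeta'$ have distance $|\zeta-\zeta'|(1+o(1))$.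

**Step 3: overfull clusters are harmless.** If some $|A_\zeta|\ge k'+2$, then each term of $\sigma(S)$ belonging to that cluster contains at least $k'+1$ factors of size at least a constant times $\varepsilon^{-1}$, and its other factors are bounded below by a positive constant. So $\varepsilon^{k'}\sigma(S)\to\infty$.

**Step 4: otherwise exactly one point is missing.** If all $|A_\zeta|\le k'+1$, then, since the $d$ sizes add up to $d(k'+1)-1$, exactly one $\zeta_0$ has $|A_{\zeta_0}|=k'$ and all others have $|A_\zeta|=k'+1$. Consider a point of cluster $\zeta\ne\zeta_0$ belonging to $x\in A_\zeta$. Its $k'$ companions contribute $(1+o(1))(d/\varepsilon)^{k'}\prod_{y\in A_\zeta\setminus\{x\}}|x-y|^{-1}$. The other clusters contribute, up to $1+o(1)$,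
$$|\zeta-\zeta_0|^{-k'}\prod_{\zeta'\ne\zeta,\zeta_0}|\zeta-\zeta'|^{-(k'+1)}=|\zeta-\zeta_0|\prod_{\zeta'\ne\zeta}|\zeta-\zeta'|^{-(k'+1)}=|\zeta-\zeta_0|\,d^{-(k'+1)}$$
by (4). Summing over $x\in A_\zeta$, cluster $\zeta$ contributes to $\sigma(S)$
$$(1+o(1))\Big(\frac d\varepsilon\Big)^{k'}\sigma(A_\zeta)\,d^{-(k'+1)}|\zeta-\zeta_0|=(1+o(1))\,\varepsilon^{-k'}\,\frac{|\zeta-\zeta_0|}d\,\sigma(A_\zeta),\qquad \sigma(A_\zeta)\ge\frac1{\beta_{k'}(X')},$$
the last inequality by (7), as $|A_\zeta|=k'+1$. Sum over $\zeta\ne\zeta_0$ and use $\frac1d\sum_\zeta|\zeta-\zeta_0|=\frac1d\sum_\zeta|\zeta/\zeta_0-1|=\kappa_d$. The result is $\liminf\varepsilon^{k'}\sigma(S)\ge\kappa_d/\beta_{k'}(X')$.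

**Step 5: the ratio.** Steps 3 and 4 give $\limsup\varepsilon^{-k'}\beta_k(X_\varepsilon)\le\beta_{k'}(X')/\kappa_d$. With (9),
$$\Gamma(dn',k)\ \ge\ \liminf_{\varepsilon\to0}\frac{\tau_k(X_\varepsilon)}{\beta_k(X_\varepsilon)}\ \ge\ \kappa_d\,\frac{\tau_{k'}(X')}{\beta_{k'}(X')} .$$
Take the supremum over $X'$. $\square$

**Proof of Theorem 2.** Everything starts from $\Gamma(1,0)=1$. Recall $\kappa_3=2/\sqrt3$ and $\kappa_4=\frac{1+\sqrt2}2$.

**Part (a).** Apply Lemma 4 twice with $d=3$. The pairs are $(1,0)\to(3,1)\to(9,4)$, so $\Gamma(9,4)\ge\kappa_3^2=\frac43$. Let $k\ge4$ and $n-k\ge5$. Applying Lemma 2 $k-4$ times leads from $(9,4)$ to $(k+5,k)$. Applying Lemma 3 $n-k-5$ times leads to $(n,k)$. With Lemma 1, $C(n,k)\ge\Gamma(n,k)\ge\Gamma(9,4)\ge\frac43$, and $\frac43>\frac4\pi$ because $\pi>3$.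

**Part (b).** Apply Lemma 4 $r$ times with $d=4$. This gives pairs $(n_r,k_r)$ with $n_r=4^r$, $k_0=0$ and $k_r=4(k_{r-1}+1)-2=4k_{r-1}+2$. By induction
$$k_r=\tfrac23(4^r-1),\qquad n_r-k_r=\tfrac13(4^r+2),\qquad \Gamma(n_r,k_r)\ge\kappa_4^r .$$
Given $(n,k)$ with $q=\min(k,n-k)\ge1$, let $r\ge0$ be the largest integer with $\frac23\,4^r\le q$; it exists since $\frac23\le q$.

If $r\ge1$, then $k_r\le\frac23 4^r\le q\le k$. Also $n_r-k_r\le\frac23 4^r\le q\le n-k$, because $4^r+2\le2\cdot4^r$. Since $k_r\ge2\geq 1$, we may apply Lemma 2 $k-k_r$ times, which keeps $n-k$ fixed, then Lemma 3 $(n-k)-(n_r-k_r)$ times, then Lemma 1. This gives $C(n,k)\ge\kappa_4^r$. By maximality of $r$, $\frac23\,4^{r+1}>q$, that is, $4^r>\frac38q$. As $\kappa_4=4^\gamma$, we get $C(n,k)\ge(4^r)^\gamma\ge(3q/8)^\gamma$.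

If $r=0$, then $q<\frac83$, so $(3q/8)^\gamma<1\le C(n,k)$.

Since $q$ can be arbitrarily large, $\sup_{n,k}C(n,k)=\infty$. $\blacksquare$

## 8. Determinant averaging and the bound $\sqrt{\min(n-k,k+1)}$

How large can the loss be? The known factor $\sqrt{(k+1)(n-k)}$ can be replaced by a smaller one.

**Theorem 3.** $C(n,k)\le\sqrt{\min(n-k,\,k+1)}$ for $1\le k\le n-1$.

With $q=\min(k,n-k)$ as in Theorem 2, $\min(n-k,k+1)\le q+1$. So $(3q/8)^\gamma\le C(n,k)\le\sqrt{q+1}$, and the constant stays bounded along a family of pairs $(n,k)$ if and only if $\min(k,n-k)$ does. The arguments of these notes do not determine the exact growth exponent. They also do not decide in general whether $4/\pi$ suffices when $k\le3$ or $n-k\le4$.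

The plan of the proof is as follows. A dual vector certifies the value $M_k^L$. Its support may have more than $k+1$ points, so we push it onto $k+1$ points, and we must choose these so that its $\ell^1$-norm grows little. A random choice weighted by squared determinants does this.

**Step 1: the dual vector.** The purpose is to write $1/M_k^L$ as the smallest $\ell^1$-norm of a quadrature rule for $p(0)$. On the polynomials of degree at most $k$, normed by $\max_L|p|$, the functional $p\mapsto p(0)$ has norm $1/M_k^L$ (proof of Lemma 1). This space is a subspace of $\mathbb C^L$ with the maximum norm. By Hahn–Banach the functional extends to $\mathbb C^L$ with the same norm, so there is $c\in\mathbb C^L$ with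
$$\sum_jc_jp(\lambda_j)=p(0)\quad(\deg p\le k),\qquad \|c\|_1=1/M_k^L. \tag{10}$$
Any $c$ with the first property has $|p(0)|\le\|c\|_1\max_L|p|$, so no such $c$ has smaller $\ell^1$-norm. Among all $c$ satisfying (10) choose one whose support $J$ has the smallest size $N=|J|$.

**Remark 1.** The vector $c$ yields (1). For normal $\mathbf A$ and $\|b\|=1$ clearly $\|p(\mathbf A)b\|\le\max_L|p|$, so $\|r_k^w\|\le M_k^L$. Conversely, let $b$ have coordinates of modulus $(M_k^L|c_j|)^{1/2}$ in an orthonormal eigenbasis, so $\|b\|=1$. For $p\in\pi_k$, Cauchy–Schwarz gives $1\le\big(\sum_j|c_j||p(\lambda_j)|\big)^2\le\|c\|_1\sum_j|c_j||p(\lambda_j)|^2$. So $\|p(\mathbf A)b\|^2=M_k^L\sum_j|c_j||p(\lambda_j)|^2\ge (M_k^L)^2$.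

**Step 2: $k+1\le N\le2k+1$.** The purpose is to limit the support. If $N\le k$, then $p=\prod_{j\in J}(1-z/\lambda_j)\in\pi_k$ vanishes on $J$, and (10) reads $0=1$. So $N\ge k+1$.

Suppose $N\ge2k+2$. Let $p^*\in\pi_k$ attain $M=M_k^L$. From
$$1=\sum_jc_jp^*(\lambda_j)\le\sum_j|c_j||p^*(\lambda_j)|\le M\|c\|_1=1$$
all inequalities are equalities, so $c_jp^*(\lambda_j)=M|c_j|$ for all $j$. We look for real $a=(a_j)_{j\in J}\ne0$ with $\sum_{j\in J}a_jc_jp(\lambda_j)=0$ for all $p$ in a basis of the polynomials of degree at most $k$ that contains $p^*$. For $p^*$ the condition is $M\sum_ja_j|c_j|=0$, a single real equation. For the other $k$ basis elements it amounts to $2k$ real equations. There are $N\ge2k+2$ real unknowns and $2k+1$ equations, so a solution $a\ne0$ exists. Because $\sum_ja_j|c_j|=0$ with all $|c_j|>0$ on $J$, some $a_j$ is negative. Let $s>0$ be the least number for which some $1+sa_j$ is $0$; then all $1+sa_j\ge0$. The vector $(c_j(1+sa_j))_j$ satisfies the linear condition in (10), and its norm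 is $\sum_j|c_j|(1+sa_j)=\|c\|_1$. So it satisfies (10) and has smaller support, a contradiction. Hence $N\le\min(n,2k+1)$.

**Step 3: pushing $c$ onto $k+1$ points.** Put $m=N-k-1\ge0$. If $m=0$, let $S=J$ and let $p\in\pi_k$ attain $M_k^S$. Then (10) gives $1\le\|c\|_1M_k^S$, that is, $M_k^L\le M_k^S\le B_k^L$, and we are done in this case.

Let $m\ge1$. The space
$$W=\Big\{v\in\mathbb C^J:\ \sum_{j\in J}v_jp(\lambda_j)=0\ \text{ for all }p\text{ with }\deg p\le k\Big\}$$
has dimension $N-(k+1)=m$, because a Vandermonde matrix with $N\ge k+1$ distinct nodes and $k+1$ powers has rank $k+1$. Let the columns of $V\in\mathbb C^{N\times m}$ form a basis of $W$. For $T\subset J$ with $|T|=m$ let $V_T$ be the submatrix of rows in $T$. It is invertible: if $V_Tu=0$, then $Vu\in W$ vanishes on $T$ and is supported on $k+1$ nodes; testing it against the Lagrange polynomials of these nodes, which have degree $k$, shows $Vu=0$, so $u=0$. Define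
$$c^T=c-VV_T^{-1}c_T .$$
It satisfies the linear condition in (10), vanishes on $T$, and so is supported on $S=J\setminus T$ with $|S|=k+1$. Applying it to $p\in\pi_k$ that attains $M_k^S$ gives
$$1\le\|c^T\|_1M_k^S\le\|c^T\|_1B_k^L. \tag{11}$$
We must find a $T$ with $\|c^T\|_1$ small.

**Step 4: from $\ell^1$ to a weighted $\ell^2$.** Determinants handle Euclidean norms, so we change the norm with the weights $w_j=|c_j|>0$, $j\in J$. Let $D=\operatorname{diag}(w_j)$, $\tilde V=D^{-1/2}V$, $y=D^{-1/2}c_J$ and $r^T=D^{-1/2}c^T$. As $\tilde V\tilde V_T^{-1}y_T=D^{-1/2}VV_T^{-1}c_T$, we have $r^T=y-\tilde V\tilde V_T^{-1}y_T$. Also $\|y\|_2^2=\sum_jw_j=\|c\|_1$, and Cauchy–Schwarz gives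
$$\|c^T\|_1=\sum_jw_j^{1/2}|r_j^T|\le\|c\|_1^{1/2}\,\|r^T\|_2. \tag{12}$$

**Step 5: averaging over $T$ with weights $|\det\tilde V_T|^2$.** The purpose is to find one $T$ with $\|r^T\|_2^2\le(m+1)\|c\|_1$. For $j\in T$ we have $r_j^T=0$. For $j\notin T$, the Schur complement formula says
$$\det\begin{pmatrix}\tilde V_T&y_T\\ \tilde V_j&y_j\end{pmatrix}=\det\tilde V_T\cdot\big(y_j-\tilde V_j\tilde V_T^{-1}y_T\big)=\det\tilde V_T\cdot r^T_j,$$
where $\tilde V_j$ is row $j$ of $\tilde V$. So $|\det\tilde V_T|\,|r_j^T|=|\det[\tilde V\ y]_{T\cup\{j\}}|$. Summing squares over all $T$ and all $j\notin T$, each set $U=T\cup\{j\}$ with $m+1$ elements is counted $m+1$ times, once for each choice of $j\in U$. Cauchy–Binet and then Fischer's inequality (the determinant of a positive semidefinite matrix is at most the product of the determinants of its diagonal blocks) give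
$$\sum_T|\det\tilde V_T|^2\|r^T\|_2^2=(m+1)\sum_{|U|=m+1}\big|\det[\tilde V\ y]_U\big|^2=(m+1)\det\big([\tilde V\ y]^*[\tilde V\ y]\big)\le(m+1)\det(\tilde V^*\tilde V)\,\|y\|_2^2 .$$
By Cauchy–Binet again, $\sum_T|\det\tilde V_T|^2=\det(\tilde V^*\tilde V)>0$. So the weighted mean of $\|r^T\|_2^2$ is at most $(m+1)\|y\|_2^2=(m+1)\|c\|_1$, and some $T$ does not exceed it.

**Step 6: conclusion.** For this $T$, (12) gives $\|c^T\|_1\le\sqrt{m+1}\,\|c\|_1=\sqrt{m+1}/M_k^L$, and (11) gives
$$M_k^L\le\sqrt{m+1}\,B_k^L=\sqrt{N-k}\,B_k^L,\qquad N-k\le\min(n,2k+1)-k=\min(n-k,k+1).$$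
This proves Theorem 3. $\blacksquare$

**Remark 2.** Theorem 3 is always strictly better than the factor $\sqrt{(k+1)(n-k)}$, because the larger of $k+1$ and $n-k$ is at least $2$.

**Remark 3.** For real $L$, Steps 1–3 give $R_k(L)=1$, as promised in Section 2. On real points, replacing the coefficients of $p$ by their real parts replaces the values by their real parts, so $p^*$ may be taken real. Likewise $\operatorname{Re}c$ satisfies the linear condition in (10) for real $p$, hence for all $p$, and has no larger norm. So (10) has real solutions; take one of minimal support among these. In Step 2, use a basis of real polynomials. Every condition on $a$ is now one real equation, $k+1$ in all, so $N\ge k+2$ leads to a contradiction in the same way (the new vector is again real). Thus $N=k+1$, $m=0$, and Step 3 gives $M_k^L\le B_k^L$.
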